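\title{Regular sequences on modules and on algebras}


\begin{abstract}
Let $x_1,\dots,x_d$ be elements of a commutative ring $R$ that form a regular sequence on some $R$-module. Must they form a regular sequence on some commutative $R$-algebra? We show that the answer is yes for $d\le 3$ and no for every $d\ge 4$. The counterexamples can be taken to be domains finitely generated over $\mathbb Z$, or Noetherian local domains. The negative result rests on a commutator in the ring of differential operators, a term that no commutative algebra can reproduce. The positive result for $d=3$ is proved by gluing local solutions of linear equations.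
\end{abstract}

\section{The question and the answer}

All rings are commutative with identity, except for rings of operators on a module. For a ring $S$ and an $S$-module $N$, a sequence $x_1,\dots,x_d$ in $S$ is a \emph{regular sequence on $N$} if $(x_1,\dots,x_d)N\ne N$ and, for $i=1,\dots,d$, the element $x_i$ is a nonzerodivisor on $N/(x_1,\dots,x_{i-1})N$. Let $R$ be a ring, not necessarily Noetherian. Following \cite{ql}, a sequence $x_1,\dots,x_d$ in $R$ is
\begin{itemize}
\item a \emph{latent regular sequence} if it is a regular sequence on some $R$-algebra $S$;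
\item a \emph{latent regular sequence for modules} if it is a regular sequence on some $R$-module $M$.
\end{itemize}
An algebra is a module, so the first property implies the second. The converse is raised in \cite{ql}: ``We do not know whether every latent regular sequence for modules is a latent regular sequence.''

To see what is at stake, suppose that $R$ contains elements with $zf=xg+yh$. If $x,y,z$ is a regular sequence on an algebra $S$, then $f=xa+yb$ with $a,b\in S$. If $x,y,z$ is a regular sequence on a module $M$, we learn only that $fm\in xM+yM$ for each $m\in M$. Even when the choices can be made linearly in $m$, this gives only operators $a,b$ on $M$ with $f=xa+yb$, and nothing makes these operators commute, with each other or with the solutions of other equations. So the question is whether the solutions can be made to commute, possibly after $M$ has been enlarged.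

In the shortest cases there is no difficulty. For $d=0$, a module $M\neq0$ forces $R\ne0$, and we take $S=R$. For $d=1$, put $S=R/\operatorname{Ann}M$. If $x_1s=0$ in $S$, then $x_1sM=0$, so $sM=0$ and $s=0$; and $x_1S=S$ would give $x_1M=M$. One might therefore guess that the answer is always yes. It is yes up to length three, and then it changes.

\begin{theorem}\label{thm:neg}
Let $\pi=\sqrt2$ and $A=\mathbb Z[\pi][x,y,z]$. In $P=\mathbb Q(\pi)[x,y,z,u_1,u_2,u_3]$ put
\[
w=\frac{xu_1+yu_2+zu_3}{\pi},\qquad g=\frac{w^2-\pi xyz}{2},\qquad R=A[u_1,u_2,u_3,w,g]\subset P .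
\]
\begin{enumerate}
\item[(1)] There is an $R$-module $M$ on which $x,y,z,\pi$ is a regular sequence in every order.
\item[(2)] There is no $R$-algebra on which $x,y,z,\pi$ is a regular sequence in some order.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:sharp}
\begin{enumerate}
\item[(a)] For $d\le3$ and every ring $R$, every latent regular sequence for modules of length $d$ in $R$ is a latent regular sequence.
\item[(b)] For every $d\ge4$ there is a Noetherian local domain with a sequence of length $d$ that is a latent regular sequence for modules but not a latent regular sequence. There is also such an example in a domain finitely generated over $\mathbb Z$.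
\end{enumerate}
\end{theorem}

Section \ref{sec:facts} recalls two facts on regular sequences. Section \ref{sec:neg} proves Theorem \ref{thm:neg} and Theorem \ref{thm:sharp}(b). Sections \ref{sec:two} and \ref{sec:three} prove Theorem \ref{thm:sharp}(a) for $d=2$ and $d=3$, and can be read independently of Sections \ref{sec:facts} and \ref{sec:neg}.

\section{Two facts and a non-membership}\label{sec:facts}

Let $v_1,\dots,v_d$ be a regular sequence on a module $N$ over a ring. We use the following facts \cite[Thms.\ 16.1 and 16.5(i)]{mats}, which hold for arbitrary modules over arbitrary rings.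
\begin{itemize}
\item[(F1)] The sequence $v_1^{e_1},\dots,v_d^{e_d}$ is regular on $N$ for all $e_i\ge1$.
\item[(F2)] The Koszul homology $H_p(v_1,\dots,v_d;N)$ vanishes for $p>0$.
\end{itemize}
For $p=1$, (F2) says that every relation $\sum_j v_jn_j=0$ in $N$ is a sum of trivial relations $v_i(v_jm)+v_j(-v_im)=0$. In particular, for every $i$,
\begin{equation}\label{eq:koszul}
v_in\in (v_j:j\ne i)N\ \Longrightarrow\ n\in(v_j:j\ne i)N .
\end{equation}
Here $i$ need not be the last index, because Koszul homology does not depend on the order of the $v_j$.

\begin{lemma}\label{lem:mono}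
If $v_1,\dots,v_d$ is a regular sequence on a ring $S$, then $v_1v_2\cdots v_d\notin(v_1^2,\dots,v_d^2)S$.
\end{lemma}

\begin{proof}
We first show that, for $n\in S$ and $1\le i\le d$,
\begin{equation}\label{eq:strip}
v_in\in(v_1,\dots,v_{i-1},v_i^2,\dots,v_d^2)S\ \Longrightarrow\ n\in(v_1,\dots,v_i,v_{i+1}^2,\dots,v_d^2)S .
\end{equation}
Let $v_i^2n_i$ be the contribution of $v_i^2$ to an expression for $v_in$. Then $v_i(n-v_in_i)\in J:=(v_1,\dots,v_{i-1},v_{i+1}^2,\dots,v_d^2)S$. By (F1) the sequence $v_1,\dots,v_i,v_{i+1}^2,\dots,v_d^2$ is regular, so \eqref{eq:koszul}, applied to this sequence, gives $n-v_in_i\in J$. Hence $n\in J+v_iS$, which is the right-hand side of \eqref{eq:strip}.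

If $v_1\cdots v_d\in(v_1^2,\dots,v_d^2)S$, then applying \eqref{eq:strip} for $i=1,2,\dots,d$ in turn removes the factors one by one and ends with $1\in(v_1,\dots,v_d)S$. This contradicts regularity.
\end{proof}

\section{The counterexample in length four}\label{sec:neg}

\subsection{A commutator that a commutative ring cannot see}

The idea is visible with one variable $s$ and the three parameters $y,z,\pi$, where $\pi^2=2$. Let $B=\mathbb Z[\pi][y,z]$. On $B[s]$ consider the operators $b=\partial=\partial/\partial s$ and $c=\pi s$ (multiplication), and put $W=yb+zc$. Since $\partial s=s\partial+1$,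
\[
W^2=y^2\partial^2+\pi yz(s\partial+\partial s)+2z^2s^2=\pi yz+2G,\qquad
G=y^2\,\tfrac{\partial^2}{2}+\pi yz\,s\partial+z^2s^2 .
\]
The operator $G$ preserves $B[s]$, because $\frac12\partial^2(s^n)=\binom n2s^{n-2}$. So $W$ and $G$ are commuting operators on a module on which $y,z,\pi$ is a regular sequence; they satisfy $W^2=\pi yz+2G$; and $W$ is a combination $yb+zc$ of operators on that module.

Nothing of the kind happens in a commutative ring $S$ on which $y,z,\pi$ is regular. If $w=yb+zc$ with $b,c\in S$, then $w^2=y^2b^2+z^2c^2+2yzbc$, and $w^2=\pi yz+2g$ would give $\pi yz\in(y^2,z^2,\pi^2)S$, contrary to Lemma \ref{lem:mono}. The cross terms $yz(bc+cb)$ are even when $b$ and $c$ commute, whereas the commutator $[b,c]=\pi$ produces the extra $\pi yz$.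

This is not yet a counterexample, since $w\in(y,z)S$ was assumed. By \eqref{eq:koszul}, a relation $\pi w=yu_1+zu_2$ with $u_1,u_2$ in the base ring would force it. But then $u_1,u_2$ must act on the module by \emph{commuting} operators, and the obvious candidates $\pi b,\pi c$ have commutator $2\pi$. In fact Theorem \ref{thm:sharp}(a) shows that with three parameters no base ring can both force the contradiction and keep the module. We need one more parameter.

\subsection{Choosing the operators}

So we look for a relation $\pi w=xu_1+yu_2+zu_3$, with the $u_i$ acting on the polynomial ring $A[s_1,s_2,s_3]$. Write $\partial_i=\partial/\partial s_i$ and $D=x\partial_1+y\partial_2+z\partial_3$. A simple supply of commuting operators is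
\[
\psi_i=\pi\partial_i+\partial_i(q),\qquad i=1,2,3,
\]
where $q\in A[s_1,s_2,s_3]$ is fixed and $\partial_i(q)$ stands for multiplication by it: indeed $[\psi_i,\psi_j]$ is multiplication by $\pi\bigl(\partial_i\partial_j(q)-\partial_j\partial_i(q)\bigr)=0$. (Formally, $\psi_i$ is $\pi\partial_i$ conjugated by $e^{q/\pi}$.) Then $xu_1+yu_2+zu_3$ acts as $\pi D+D(q)$. If $D(q)=2L=\pi^2L$ with $L\in A[s_1,s_2,s_3]$, then $w$ acts as $W=D+\pi L$, and
\[
W^2=D^2+2\pi LD+\pi D(L)+2L^2 .
\]
Every term except $\pi D(L)$ is twice an operator that preserves $A[s_1,s_2,s_3]$; for $D^2$ this will be checked below. So we want $D(L)\equiv xyz$ modulo $2$.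

A quadratic form $q$ does this. Let $H$ be its matrix of second derivatives. Then $D(q)$ is the linear form with coefficient vector $H\cdot(x,y,z)^{t}$, so $H$ must kill $(x,y,z)^t$ modulo $2$. Modulo $2$ the matrix
\[
H=\begin{pmatrix}0&z&y\\ z&0&x\\ y&x&0\end{pmatrix}
\]
is the cross-product matrix of $(x,y,z)$, which kills $(x,y,z)^t$. Modulo $2$ it is both alternating and symmetric, and symmetry is what makes it a matrix of second derivatives. It belongs to
\begin{equation}\label{eq:q}
q=xs_2s_3+ys_1s_3+zs_1s_2 .
\end{equation}
With two parameters $y,z$, two variables and a quadratic form, the same search fails. For $q=\alpha s_1^2+\beta s_1s_2+\gamma s_2^2$ with $\alpha,\beta,\gamma\in B$ and $D=y\partial_1+z\partial_2$, divisibility of $D(q)$ by $2$ forces $2\mid\beta$, and then $D(L)=\alpha y^2+\beta yz+\gamma z^2\in(y^2,z^2,2)$, so the argument gives no contradiction.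

\subsection{Proof of Theorem \ref{thm:neg}}

\begin{proof}[Proof of (1)]
Let $M=A[s_1,s_2,s_3]$ and $M_{\mathbb Q}=M\otimes_{\mathbb Z}\mathbb Q=\mathbb Q(\pi)[x,y,z,s_1,s_2,s_3]$. With $q$ as in \eqref{eq:q}, the operators $\psi_i=\pi\partial_i+\partial_i(q)$ are
\[
\psi_1=\pi\partial_1+ys_3+zs_2,\qquad \psi_2=\pi\partial_2+xs_3+zs_1,\qquad \psi_3=\pi\partial_3+xs_2+ys_1 .
\]
They are linear over $\mathbb Q(\pi)[x,y,z]$ and commute, as computed above. Hence $M_{\mathbb Q}$ is a $P$-module with $u_i$ acting as $\psi_i$. Because $R$ is a subring of $P$, it acts on $M_{\mathbb Q}$, and no relations in $R$ have to be checked. It remains to see that the generators of $R$ map $M$ into itself. For $A$ and the $u_i$ this is clear.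

\emph{The element $w$.} We have
\[
D(q)=x(ys_3+zs_2)+y(xs_3+zs_1)+z(xs_2+ys_1)=2L,\qquad L=yzs_1+xzs_2+xys_3 .
\]
So $w$ acts as $W=\frac1\pi(\pi D+2L)=D+\pi L$, which preserves $M$.

\emph{The element $g$.} Since $D(L)=3xyz$, we have $DL=LD+3xyz$ as operators, and
\[
W^2=D^2+\pi(DL+LD)+2L^2=D^2+2\pi LD+3\pi xyz+2L^2 .
\]
Therefore $g$ acts as
\[
\tfrac12(W^2-\pi xyz)=\tfrac12D^2+\pi LD+\pi xyz+L^2 .
\]
The last three terms preserve $M$, and so does
\[
\tfrac12D^2=x^2\tfrac{\partial_1^2}2+y^2\tfrac{\partial_2^2}2+z^2\tfrac{\partial_3^2}2+xy\,\partial_1\partial_2+xz\,\partial_1\partial_3+yz\,\partial_2\partial_3,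
\]
because $\frac12\partial_i^2(s_i^n)=\binom n2s_i^{n-2}$. Thus $M$ is an $R$-module.

\emph{Regularity.} The module $M$ is the polynomial ring $\mathbb Z[\pi][x,y,z,s_1,s_2,s_3]$, and $\mathbb Z[\pi]/(\pi)=\mathbb F_2$. Dividing out any subset of $\{x,y,z,\pi\}$ leaves a polynomial ring over the domain $\mathbb Z[\pi]$ or $\mathbb F_2$, in which each remaining element is nonzero. So $x,y,z,\pi$ is regular on $M$ in every order, with final quotient $\mathbb F_2[s_1,s_2,s_3]\ne0$.
\end{proof}

\begin{proof}[Proof of (2)]
Suppose that $x,y,z,\pi$, in some order, is a regular sequence on an $R$-algebra $S$. In $R$, hence in $S$,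
\[
\pi w=xu_1+yu_2+zu_3,\qquad w^2=\pi xyz+2g .
\]
By \eqref{eq:koszul} the first relation gives $w=ax+by+cz$ with $a,b,c\in S$. As $S$ is commutative,
\[
w^2=a^2x^2+b^2y^2+c^2z^2+2(ab\,xy+ac\,xz+bc\,yz).
\]
Since $2=\pi^2$, the second relation gives $\pi xyz=w^2-2g\in(x^2,y^2,z^2,\pi^2)S$, contrary to Lemma \ref{lem:mono}.
\end{proof}

\begin{remark}
Over the ring of operators on $M$ the first step of this argument is harmless: $W=xa+yb+zc$ with
\[
a=\partial_1+\pi ys_3,\qquad b=\partial_2+\pi zs_1,\qquad c=\partial_3+\pi xs_2 .
\]
These operators satisfy $[a,b]=\pi z$, $[b,c]=\pi x$ and $[c,a]=\pi y$. Each of the three cross terms $xy(ab+ba)$, $yz(bc+cb)$, $xz(ca+ac)$ of $W^2$ is therefore $\pi xyz$ plus twice an operator on $M$, and three is odd. What fails is the expansion of $w^2$ above, where $a,b,c$ commute.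
\end{remark}

\subsection{All lengths at least four}

\begin{proof}[Proof of Theorem \ref{thm:sharp}(b)]
Let $R,M$ be as in Theorem \ref{thm:neg}. The ring $R$ is finitely generated over $\mathbb Z$, hence Noetherian, and it is a domain because it lies in $P$. For $d\ge4$ put $R_d=R[t_5,\dots,t_d]$ and $M_d=M[t_5,\dots,t_d]$. The sequence $x,y,z,\pi,t_5,\dots,t_d$ is regular on $M_d$. If it were regular on an $R_d$-algebra $S$, its initial segment $x,y,z,\pi$ would be regular on $S$ (a larger ideal of $S$ is proper, so $(x,y,z,\pi)S\ne S$). As $S$ is an $R$-algebra, this contradicts Theorem \ref{thm:neg}(2). So $R_d$, a domain finitely generated over $\mathbb Z$, is an example.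

For a local example, choose a maximal ideal $\mathfrak n$ of $R_d$ in the support of the nonzero module $M_d/(x,y,z,\pi,t_5,\dots,t_d)M_d$. Localization is exact and this quotient does not vanish at $\mathfrak n$, so the sequence is regular on $(M_d)_{\mathfrak n}$, a module over the Noetherian local domain $(R_d)_{\mathfrak n}$. Every $(R_d)_{\mathfrak n}$-algebra is an $R_d$-algebra, so the sequence is not regular on any of them.
\end{proof}

These examples have mixed characteristic: $\pi$ is one of the parameters and $\pi^2=2$. Nothing is claimed here about $d\ge4$ for rings containing a field.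

\section{Length two: dividing by the first element}\label{sec:two}

For $d=2$ the ring $R/\operatorname{Ann}M$ need not suffice.

\begin{example}
Let $k$ be a field and $R=k[x,xt,t^2,t^3]\subset M=k[x,t]$. The sequence $x,\,y=t^2$ is regular on $M$, and $\operatorname{Ann}M=0$. But $y\cdot xt=x\cdot t^3\in xR$, while $xt\notin xR$ because $t\notin R$. So $y$ is a zerodivisor on $R/xR$. The missing element $t=xt/x$ of $R_x$ maps $M$ into itself. Adjoining all such elements gives $R_x\cap M=k[x,t]$, on which $x,y$ is regular.
\end{example}

The remedy works in general, because the fractions to be adjoined already commute with everything.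

\begin{proposition}\label{prop:plus}
Let $S$ be a ring, $x,y\in S$, and $N$ an $S$-module such that $x$ is a nonzerodivisor on $N$ and $y$ is a nonzerodivisor on $N/xN$. Let $\bar S=S/\operatorname{Ann}_SN$, regard $N$ as a submodule of $N_x$, and put
\[
S^+=\{\sigma\in\bar S_x:\ \sigma N\subset N\}.
\]
Then $S^+$ is a commutative $S$-algebra acting on $N$ compatibly with $S$. Moreover $x$ is a nonzerodivisor on $S^+$ and $y$ is a nonzerodivisor on $S^+/xS^+$.
\end{proposition}

\begin{proof}
As in the case $d=1$, $x$ is a nonzerodivisor on $\bar S$, so $\bar S\subset\bar S_x$. The ring $\bar S_x$ acts on $N_x$, and $S^+$ is a subring containing $\bar S$. Since $x$ is a unit in $\bar S_x$, it is a nonzerodivisor on $S^+$.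

Let $y\sigma=x\tau$ with $\sigma,\tau\in S^+$. For $n\in N$ we have $y(\sigma n)=x(\tau n)\in xN$, so $\sigma n\in xN$ because $y$ is a nonzerodivisor on $N/xN$. Hence $(\sigma/x)n\in N$ for all $n\in N$. This says that $\sigma/x\in S^+$, that is, $\sigma\in xS^+$.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:sharp}(a) for $d\le2$]
The cases $d\le1$ were settled in the introduction. For $d=2$ apply Proposition \ref{prop:plus} to $S=R$, $N=M$. Since $S^+$ acts on $M\ne(x,y)M$, also $(x,y)S^+\ne S^+$, so $x,y$ is a regular sequence on $S^+$.
\end{proof}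

\section{Length three: gluing local solutions}\label{sec:three}

Let $x,y,z\in R$ be a regular sequence on an $R$-module $M$. We want to make every relation $zf=xg+yh$ imply $f\in(x,y)$. Now two new elements $a,b$ with $xa+yb=f$ are needed, and they do not come from a localization as $\sigma/x$ did. We enlarge the ring and the module together.

The naive enlargement spoils the module. If $a,b$ are adjoined freely, $N$ becomes $N[a,b]/(xa+yb-f)N[a,b]$. For $f=0$ this is, modulo $x$, the module $(N/xN)[a,b]/yb(N/xN)[a,b]$, on which $y$ kills the classes of the elements $nb$ with $n\in N$; these are not all zero when $N\ne(x,y)N$.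

We must use the third parameter $z$ and the relation. The equation $xa+yb=f$ is solvable after inverting $x$ or $y$, and the relation makes it solvable after inverting $z$. We glue these three solutions, leaving the ambiguity in the gluing as a new variable, and we take as the new module the global sections of what results.

\subsection{Weakly regular modules}

Call an $R$-module $N$ \emph{weakly regular}, and write $N\in\mathcal W$, if $x$, $y$, $z$ are nonzerodivisors on $N$, $N/xN$, $N/(x,y)N$ respectively. The zero module is allowed.

\begin{lemma}\label{lem:W}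
\begin{enumerate}
\item[(i)] Filtered direct limits and direct sums of modules in $\mathcal W$ are in $\mathcal W$.
\item[(ii)] If $0\to N\to N'\to C\to0$ is exact with $N,C\in\mathcal W$, then $N'\in\mathcal W$ and $N/JN\to N'/JN'$ is injective for $J=(x),(x,y),(x,y,z)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Filtered direct limits and direct sums are exact and commute with $N\mapsto N/JN$.

(ii) Apply the snake lemma to multiplication by $x$ on the sequence. As $x$ is injective on $N$ and $C$, it is injective on $N'$, and $0\to N/xN\to N'/xN'\to C/xC\to0$ is exact. Repeat with $y$ on this sequence, and then with $z$ on the resulting one.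
\end{proof}

For a nonempty $T\subset\{x,y,z\}$ let $N_T$ and $S_T$ denote localization at the product of the elements of $T$; we write $N_{xy}$ for $N_{\{x,y\}}$, and so on. (The letters $x,y,z$ serve here as three distinct labels.) Order them as $x<y<z$, and let $C(N)$ be the complex
\[
N_x\oplus N_y\oplus N_z\longrightarrow N_{xy}\oplus N_{xz}\oplus N_{yz}\longrightarrow N_{xyz}
\]
in degrees $0,1,2$, with differentials $(n_v)\mapsto(n_w-n_v)_{v<w}$ and $(n_{vw})\mapsto n_{yz}-n_{xz}+n_{xy}$.

\begin{lemma}\label{lem:cech}
If $N\in\mathcal W$, then $H^0(C(N))=N$ and $H^1(C(N))=0$.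
\end{lemma}

\begin{proof}
For elements $v_1,\dots,v_d$ let $\check C(v_1,\dots,v_d;N)$ be the extended \v Cech complex, whose term in degree $p$ is the sum of the localizations of $N$ at the products of $p$ of the $v_i$; so $N$ sits in degree $0$. For $(v_1,v_2,v_3)=(x,y,z)$ it is $C(N)$, shifted by one degree, with $N$ put in front. We prove: if $v_i$ is a nonzerodivisor on $N/(v_1,\dots,v_{i-1})N$ for $i=1,\dots,d$, then $H^p(\check C(v_1,\dots,v_d;N))=0$ for $p<d$. For $d=3$, the cases $p=0,1$ give $H^0(C(N))=N$ and the case $p=2$ gives $H^1(C(N))=0$.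

We use induction on $d$; for $d=0$ there is nothing to prove. Localization is exact, so $0\to N\xrightarrow{v_1}N\to N/v_1N\to0$ induces exact sequences
\[
H^{p-1}(\check C(v_1,\dots,v_d;N/v_1N))\to H^p(\check C(v_1,\dots,v_d;N))\xrightarrow{\ v_1\ }H^p(\check C(v_1,\dots,v_d;N)).
\]
Since $v_1$ kills $N/v_1N$, the terms of $\check C(v_1,\dots,v_d;N/v_1N)$ in which $v_1$ is inverted vanish, and this complex is $\check C(v_2,\dots,v_d;N/v_1N)$. By induction its $H^{p-1}$ vanishes for $p<d$, so $v_1$ is injective on $H^p(\check C(v_1,\dots,v_d;N))$ for $p<d$. On the other hand, $\check C(v_1,\dots,v_d;N)$ is, up to shift, the mapping cone of $\check C(v_2,\dots,v_d;N)\to\check C(v_2,\dots,v_d;N)_{v_1}$. This map becomes an isomorphism when $v_1$ is inverted, so the complex becomes exact and each class in $H^p$ is killed by a power of $v_1$. Hence $H^p=0$ for $p<d$.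
\end{proof}

\subsection{Adjoining solutions}

A \emph{pair} $(S,N)$ is a commutative $R$-algebra $S$ together with an $S$-module $N$ that is weakly regular. Suppose $zf=xg+yh$ in $S$. The equation $xa+yb=f$ has solutions as soon as one of $x,y,z$ is inverted: $(a,b)=(\alpha_v,\beta_v)$ over $S_v$, where
\begin{equation}\label{eq:local}
(\alpha_x,\beta_x)=\Bigl(\frac fx,0\Bigr),\qquad(\alpha_y,\beta_y)=\Bigl(0,\frac fy\Bigr),\qquad(\alpha_z,\beta_z)=\Bigl(\frac gz,\frac hz\Bigr).
\end{equation}
The third solution is where the relation enters: $x\frac gz+y\frac hz=\frac{zf}z=f$. Any two of these solutions differ by a multiple of the trivial syzygy $(y,-x)$. To see this, put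
\[
c_{xy}=\frac f{xy},\qquad c_{xz}=\frac h{xz},\qquad c_{yz}=-\frac g{yz},\qquad c_{wv}=-c_{vw},\qquad c_{vv}=0 .
\]
Then in $S_{\{v,w\}}$
\begin{equation}\label{eq:diff}
\alpha_v-\alpha_w=y\,c_{vw},\qquad \beta_v-\beta_w=-x\,c_{vw}.
\end{equation}
For $(v,w)=(x,y)$ both identities are immediate. For $(x,z)$ they are $\frac fx-\frac gz=\frac{zf-xg}{xz}=y\frac h{xz}$ and $0-\frac hz=-x\frac h{xz}$. For $(y,z)$ they are $0-\frac gz=-y\frac g{yz}$ and $\frac fy-\frac hz=\frac{zf-yh}{yz}=x\frac g{yz}$. Moreover
\begin{equation}\label{eq:cocycle}
c_{uv}+c_{vw}=c_{uw}\quad\text{in }S_{\{u,v,w\}}\text{ for all }u,v,w\in\{x,y,z\}.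
\end{equation}
If two of $u,v,w$ coincide, this is clear from $c_{vv}=0$ and $c_{wv}=-c_{vw}$. If they are distinct, it follows from $c_{xy}+c_{yz}=\frac{zf-xg}{xyz}=\frac{yh}{xyz}=c_{xz}$ by antisymmetry.

If the \v Cech cocycle $c$ were a coboundary, we could correct the local solutions by multiples of $(y,-x)$ and glue them. In general we leave the corrections free: take $(a,b)=(\alpha_v+y\,e_v,\ \beta_v-x\,e_v)$ with an indeterminate $e_v$ for each $v$. By \eqref{eq:diff} these solutions agree on overlaps if we identify
\begin{equation}\label{eq:glue}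
e_w=e_v+c_{vw}.
\end{equation}
By \eqref{eq:cocycle} these identifications are consistent. The new module $N'$ consists of the global ``polynomials in $e$ with coefficients in $N$''. The changes of coordinate \eqref{eq:glue} are translations, so degrees and top coefficients make sense globally, and $N'$ will be built from copies of $N$. For instance, if $f=g=h=0$, then $c=0$, $N'=N[e]$, $a=ye$ and $b=-xe$. In the proof we treat all relations at once, with one indeterminate for each.

\begin{proposition}\label{prop:adjoin}
Let $(S,N)$ be a pair. There are a pair $(S',N')$, an $R$-algebra map $S\to S'$ and an injective $S$-linear map $N\to N'$ such that $N'/N\in\mathcal W$, and such that the image in $S'$ of every $f\in S$ with $zf\in(x,y)S$ lies in $(x,y)S'$.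
\end{proposition}

\begin{proof}
Let $\Lambda$ be the set of all triples $\lambda=(f_\lambda,g_\lambda,h_\lambda)$ in $S$ with $zf_\lambda=xg_\lambda+yh_\lambda$. For each of them let $\alpha^\lambda_v,\beta^\lambda_v,c^\lambda_{vw}$ be as above. Let $e=(e_\lambda)_{\lambda\in\Lambda}$ be indeterminates.

\emph{The module.} For nonempty $T\subset\{x,y,z\}$ put $F(T)=N_T[e]$, the polynomials in the $e_\lambda$ with coefficients in $N_T$. Let $v(T)$ be the first element of $T$; we think of $e_\lambda$ in $F(T)$ as the coordinate belonging to $v(T)$. For $T\subset T'$ define the restriction $F(T)\to F(T')$, following \eqref{eq:glue}, by localizing the coefficients and substituting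
\[
e_\lambda\mapsto e_\lambda+c^\lambda_{v(T')v(T)} .
\]
This makes sense because $S_{T'}[e]$ acts on $N_{T'}[e]$ and $v(T),v(T')\in T'$. For $T\subset T'\subset T''$ with first elements $v,v',v''$, the composite substitution is $e_\lambda\mapsto e_\lambda+c^\lambda_{v''v'}+c^\lambda_{v'v}=e_\lambda+c^\lambda_{v''v}$ by \eqref{eq:cocycle}, since $v,v',v''\in T''$; so restrictions are transitive. Hence there is a complex $C(F)$ formed from the $F(T)$ in the same way as $C(N)$ from the $N_T$. Put
\[
N'=H^0(C(F)),
\]
the set of triples $(\varphi_x,\varphi_y,\varphi_z)$ with $\varphi_v\in F(\{v\})$ such that $\varphi_v$ and $\varphi_w$ have the same restriction to $F(\{v,w\})$ for all $v<w$.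

\emph{Its structure.} Let $F_n(T)\subset F(T)$ be the part of total degree at most $n$ in $e$, with $F_{-1}=0$. Restrictions preserve it. The homogeneous component of degree $n$ defines a surjection
\[
F_n(T)\to\bigoplus_{\mu}N_T\,\mu\qquad(\mu\text{ running over the monomials of degree }n\text{ in }e)
\]
with kernel $F_{n-1}(T)$. Translations do not change this component, so these maps commute with restriction, and we get exact sequences of complexes
\[
0\to C(F_{n-1})\to C(F_n)\to\bigoplus_\mu C(N)\to0\qquad(n\ge0).
\]
By Lemma \ref{lem:cech} the right-hand complex has $H^0=\bigoplus_\mu N$ and $H^1=0$. Starting from $F_{-1}=0$, the long exact cohomology sequence gives $H^1(C(F_n))=0$ for all $n$ by induction. It then shows, with $N'_n=H^0(C(F_n))$, that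
\[
0\to N'_{n-1}\to N'_n\to\bigoplus_\mu N\to0
\]
is exact. In particular $N'_0=N$, embedded as constants. By Lemma \ref{lem:W}, all $N'_n$ are in $\mathcal W$. For fixed $n\ge0$ the module $N'_n/N$ is obtained by finitely many successive extensions from direct sums of copies of $N$, so it is in $\mathcal W$ too. Finally $N'=\bigcup_nN'_n$, and therefore $N'\in\mathcal W$ and $N'/N\in\mathcal W$.

\emph{The action.} The ring $S$ acts on all $F(T)$ and commutes with restrictions, so it acts on $N'$, and $N\to N'$ is $S$-linear. Let $a_\lambda$ and $b_\lambda$ act on $F(\{v\})$ as multiplication by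
\[
\alpha^\lambda_v+y\,e_\lambda\qquad\text{and}\qquad\beta^\lambda_v-x\,e_\lambda .
\]
Let $T=\{v,w\}$ with first element $u$. The restriction $F(\{v\})\to F(T)$ is semilinear over the ring map $S_v[e]\to S_T[e]$ given by the same substitution, and under this ring map the polynomials become
\[
\alpha^\lambda_v+y\bigl(e_\lambda+c^\lambda_{uv}\bigr)=\alpha^\lambda_u+y\,e_\lambda,\qquad \beta^\lambda_v-x\bigl(e_\lambda+c^\lambda_{uv}\bigr)=\beta^\lambda_u-x\,e_\lambda
\]
by \eqref{eq:diff}. The result is the same if we start from $w$. So multiplication takes compatible triples to compatible triples, and $a_\lambda,b_\lambda$ act on $N'$. All these actions are multiplications by elements of the commutative rings $S_v[e]$, so they commute with each other and with $S$. On $F(\{v\})$,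
\[
xa_\lambda+yb_\lambda=x\alpha^\lambda_v+y\beta^\lambda_v+(xy-yx)e_\lambda=f_\lambda
\]
by \eqref{eq:local}. Hence $N'$ is a module over
\[
S'=S[a_\lambda,b_\lambda:\lambda\in\Lambda]/(xa_\lambda+yb_\lambda-f_\lambda:\lambda\in\Lambda),
\]
and the image of every $f_\lambda$ lies in $(x,y)S'$.
\end{proof}

\subsection{The limit}

\begin{proof}[Proof of Theorem \ref{thm:sharp}(a) for $d=3$]
We alternate Propositions \ref{prop:plus} and \ref{prop:adjoin}. Start with the pair $(S_0,N_0)=(R,M)$. Given a pair $(S_i,N_i)$, Proposition \ref{prop:plus} gives a pair $(S_i^+,N_i)$, and Proposition \ref{prop:adjoin}, applied to it, gives a pair $(S_{i+1},N_{i+1})$ with $N_i\subset N_{i+1}$ and $N_{i+1}/N_i\in\mathcal W$. Let $S=\varinjlim S_i$ along the maps $S_i\to S_i^+\to S_{i+1}$, and let $N=\bigcup_iN_i$. The inclusions $N_i\subset N_{i+1}$ are compatible with the actions, so $N$ is an $S$-module. By Lemma \ref{lem:W}(ii) and induction, $N_i/M\in\mathcal W$ for all $i$, so $N/M\in\mathcal W$ by Lemma \ref{lem:W}(i).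

We check that $x,y,z$ is a regular sequence on $S$. Every relation among finitely many elements of $S$ holds already among representatives in some $S_i$, and hence in $S_i^+$.
\begin{itemize}
\item If $xs=0$ in $S$, then $xs=0$ in some $S_i^+$, on which $x$ is a nonzerodivisor. So $s=0$.
\item If $ys=xs'$ in $S$, this holds in some $S_i^+$, so $s\in xS_i^+$ by Proposition \ref{prop:plus}. So $s\in xS$.
\item If $zf=xg+yh$ in $S$, this holds in some $S_i^+$, so the image of $f$ lies in $(x,y)S_{i+1}$ by Proposition \ref{prop:adjoin}. So $f\in(x,y)S$.
\item Since $M$ and $N/M$ are in $\mathcal W$, Lemma \ref{lem:W}(ii) shows that $M/(x,y,z)M\to N/(x,y,z)N$ is injective. The source is nonzero, so $N\ne(x,y,z)N$, and therefore $S\ne(x,y,z)S$.\qedhere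
\end{itemize}
\end{proof}

\begin{remark}
The gluing above uses that the solutions of $xa+yb=f$ can be moved along a single free direction, the syzygy $(y,-x)$. For an equation $xa+yb+zc=f$ there are three trivial syzygies $(y,-x,0)$, $(z,0,-x)$ and $(0,z,-y)$, which satisfy the relation
\[
z(y,-x,0)-y(z,0,-x)+x(0,z,-y)=0 .
\]
After inverting only a fourth element, this relation cannot be used to eliminate one of them, so the construction does not carry over as it stands. Theorem \ref{thm:neg} shows that no modification of the method can succeed for four elements in general.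
\end{remark}

\begin{thebibliography}{9}
\bibitem{ql} \emph{Quasilength, Latent Regular Sequences, And Content Of Local Cohomology}, \texttt{http://www.math.lsa.umich.edu/\~{}hochster/ql2b.pdf}.
\bibitem{mats} Matsumura, \emph{Commutative Ring Theory}.
\end{thebibliography}

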